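# Compactness of Toeplitz operators on weighted harmonic Bergman spaces is decided by the Berezin transform

## 1. Harmonic Bergman spaces, Toeplitz operators and Berezin transforms

Fix an integer $n\ge 2$ and a real number $\alpha>-1$. Let $B=\{x\in\mathbb R^n:|x|<1\}$, let $V$ be Lebesgue measure, and put
$$\delta(x)=1-|x|^2,\qquad dV_\alpha=\delta^\alpha\,dV,\qquad \beta=\alpha+1>0 .$$
Let $\sigma$ be normalized surface measure on the unit sphere and $A=nV(B)=2\pi^{n/2}/\Gamma(n/2)$ the area of that sphere. Functions are complex valued, and $\langle u,v\rangle=\int_B u\bar v\,dV_\alpha$. The letter $C$ denotes constants that depend only on $n,\alpha$ and on parameters shown; $X\asymp Y$ means $C^{-1}Y\le X\le CY$.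

**Definition 1 (the space).** The weighted harmonic Bergman space $b^{2,\alpha}(B)$ is the space of all harmonic functions on $B$ that belong to $L^2(B,V_\alpha)$. It is a closed subspace of $L^2(B,V_\alpha)$.

The basic examples are the spaces $\mathcal H_k$ of homogeneous harmonic polynomials of degree $k$. They are mutually orthogonal in $L^2(\sigma)$, hence (polar coordinates) in $L^2(V_\alpha)$, and for $u\in\mathcal H_k$
$$\|u\|^2=A\int_0^1 r^{2k+n-1}(1-r^2)^\alpha dr\;\|u\|_{L^2(\sigma)}^2=\tfrac A2\,\mathrm B(k+\tfrac n2,\beta)\,\|u\|^2_{L^2(\sigma)} .\tag{1}$$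
Their span is dense in $b^{2,\alpha}(B)$. Indeed let $u=\sum_k u_k$ be the expansion of $u\in b^{2,\alpha}(B)$ into homogeneous harmonic polynomials, which converges locally uniformly. For $v\in\mathcal H_k$ and $r<1$ we have $\int_{rB}u\bar v\,dV_\alpha=\int_{rB}u_k\bar v\,dV_\alpha$; letting $r\to1$ gives $\langle u,v\rangle=\langle u_k,v\rangle$. If $u\perp\mathcal H_k$, take $v=u_k$ to get $u_k=0$. So $u\perp\mathcal H_k$ for all $k$ forces $u=0$.

**Definition 2 (the kernel).** $R(x,y)=R_\alpha(x,y)$ is the reproducing kernel of $b^{2,\alpha}(B)$: with $R_y=R(\cdot,y)$ we have $u(y)=\langle u,R_y\rangle$ for $u\in b^{2,\alpha}(B)$. Put $k_y=R_y/\|R_y\|$.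

To compute it, let $Z_k(x,y)=\sum_i e_{k,i}(x)\overline{e_{k,i}(y)}$, where $(e_{k,i})_i$ is an orthonormal basis of $\mathcal H_k$ in $L^2(\sigma)$. This is the zonal kernel; it does not depend on the basis, it is real (choose a real basis) and symmetric, $Z_k(Ux,Uy)=Z_k(x,y)$ for $U\in O(n)$, and it is homogeneous of degree $k$ in each variable. By invariance $Z_k(\xi,\xi)$ is constant on the sphere, and its integral is $\dim\mathcal H_k$; so $Z_k(x,x)=\dim\mathcal H_k\,|x|^{2k}$, and by Cauchy–Schwarz $|Z_k(x,y)|\le\dim\mathcal H_k\,|x|^k|y|^k$. Normalizing by (1),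
$$R(x,y)=\sum_{k\ge0}c_kZ_k(x,y),\qquad c_k=\frac{2}{A\,\mathrm B(k+\frac n2,\beta)}=\frac{2}{A\,\Gamma(\beta)}\,\frac{\Gamma(k+\frac n2+\beta)}{\Gamma(k+\frac n2)} .\tag{2}$$
Since $c_k$ and $\dim\mathcal H_k$ grow polynomially, $R$ is continuous on $B\times B$; it is real, symmetric, and $R(Ux,Uy)=R(x,y)$ for $U\in O(n)$. Also $\|R_y\|^2=R(y,y)$, and $y\mapsto R_y$ is norm continuous because $\|R_y-R_{y'}\|^2=R(y,y)-2R(y,y')+R(y',y')$.

On the diagonal $R(y,y)=\sum c_k\dim\mathcal H_k|y|^{2k}$ with $c_k\asymp(k+1)^\beta$ and $\dim\mathcal H_k\asymp(k+1)^{n-2}$. The coefficients $\Gamma(k+\gamma)/(\Gamma(\gamma)k!)$ of $(1-t)^{-\gamma}$ are $\asymp(k+1)^{\gamma-1}$ for $\gamma>0$. With $\gamma=n-1+\beta=n+\alpha$ this gives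
$$\|R_y\|^2=R(y,y)\asymp\delta(y)^{-(n+\alpha)} .\tag{3}$$

Example: let $n=2$, $\alpha=0$, and write points as complex numbers. Then $Z_0=1$, $Z_k(x,y)=2\operatorname{Re}(x\bar y)^k$, $c_k=(k+1)/\pi$, so $R(x,y)=\frac1\pi\big(2\operatorname{Re}\,(1-x\bar y)^{-2}-1\big)$.

**Definition 3 (Toeplitz operator).** Let $P_\alpha$ be the orthogonal projection of $L^2(B,V_\alpha)$ onto $b^{2,\alpha}(B)$, so $(P_\alpha u)(x)=\int R(x,y)u(y)\,dV_\alpha(y)$. For $f\in L^\infty(B)$, $T_fu=P_\alpha(fu)$ on $b^{2,\alpha}(B)$. Then $\|T_f\|\le\|f\|_\infty$, $T_f^*=T_{\bar f}$, and $\langle T_fu,v\rangle=\int fu\bar v\,dV_\alpha$.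

Example: let $f(x)=f_0(|x|^2)$ be radial. For $u\in\mathcal H_k$ and $v\in\mathcal H_l$, polar coordinates give $\int fu\bar v\,dV_\alpha=0$ if $l\ne k$, and $\int fu\bar v\,dV_\alpha=\lambda_k\langle u,v\rangle$ if $l=k$. So $T_fu=\lambda_ku$ for $u\in\mathcal H_k$, where (put $\rho=r^2$)
$$\lambda_k=\frac1{\mathrm B(k+\frac n2,\beta)}\int_0^1f_0(\rho)\,\rho^{k+\frac n2-1}(1-\rho)^\alpha\,d\rho .\tag{4}$$

**Definition 4 (Berezin transform).** For $f\in L^\infty(B)$ and $y\in B$,
$$\tilde f(y)=\langle T_fk_y,k_y\rangle=\int_Bf\,k_y^2\,dV_\alpha .$$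
It depends on $\alpha$.

Example: for radial $f$, formulas (2) and (4) give
$$\tilde f(y)=\Big(\sum_k\lambda_kc_k\dim\mathcal H_k|y|^{2k}\Big)\Big/\Big(\sum_kc_k\dim\mathcal H_k|y|^{2k}\Big),$$
a weighted average of the eigenvalues.

**Definition 5 (compactness, essential norm).** An operator $T$ on a Hilbert space is compact if and only if $\|Tu_j\|\to0$ whenever $u_j\to0$ weakly. Its essential norm $\|T\|_e$ is its distance to the compact operators, which form a closed subspace; so $T$ is compact if and only if $\|T\|_e=0$.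

Example: since each $\mathcal H_k$ is finite dimensional, a radial Toeplitz operator is compact if and only if $\lambda_k\to0$.

One implication is immediate. If $v\in\mathcal H_k$ then $\langle v,k_y\rangle=v(y)/\|R_y\|\to0$ as $|y|\to1^-$ by (3). The span of the $\mathcal H_k$ is dense and $\|k_y\|=1$, so $k_y\to0$ weakly. Hence if $T_f$ is compact, then $|\tilde f(y)|\le\|T_fk_y\|\to0$.

Now the question can be posed. In "Compact Toeplitz Operators On Weighted Harmonic Bergman Spaces" it appears with the sentence "We do not know whether the converse is true in general." Does $\tilde f(y)\to0$ as $|y|\to1^-$ force $T_f$ to be compact on $b^{2,\alpha}(B)$, for each pair $(n,\alpha)$ and every $f\in L^\infty(B)$? The answer is yes, in all cases.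

**Theorem 1.** Let $n\ge2$, $\alpha>-1$ and let $f\in L^\infty(B)$ be complex valued. Then $T_f$ is compact on $b^{2,\alpha}(B)$ if and only if $\tilde f(y)\to0$ as $|y|\to1^-$.

## 2. Symbols vanishing at the boundary, nonnegative symbols, and a unimodular symbol

**Symbols that tend to $0$ at the boundary.** Suppose $\operatorname{ess\,sup}_{|x|>s}|f|\to0$ as $s\to1$. Split $T_f=T_{f1_{sB}}+T_{f1_{B\setminus sB}}$. The second term has norm at most $\operatorname{ess\,sup}_{|x|>s}|f|$. The first is compact: if $u_j\to0$ weakly, then $u_j\to0$ pointwise, and $(u_j)$ is a locally bounded, hence locally equicontinuous, sequence of harmonic functions. So $u_j\to0$ uniformly on $sB$ and $\|f1_{sB}u_j\|\to0$. Thus $T_f$ is a norm limit of compact operators.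

**Nonnegative symbols.** Let $f\ge0$ and $\tilde f\to0$ at the boundary. Note that $|\delta(z)-\delta(y)|\le2|z-y|$. If $|z-y|\le\delta(y)/4$, then $z\in B$ (because $1-|y|\ge\delta(y)/2$), $\delta(z)\ge\delta(y)/2$, and by (3) $|R(z,y)|\le\|R_z\|\|R_y\|\le C\delta(y)^{-(n+\alpha)}$. The gradient estimate for harmonic functions then gives $|\nabla_zR(z,y)|\le C\delta(y)^{-(n+\alpha)-1}$ for $|z-y|\le\delta(y)/8$. So by (3) there is $c_0\in(0,\frac18)$ with $R(z,y)\ge\frac12R(y,y)$ for $|z-y|<c_0\delta(y)$, hence $k_y(z)^2\ge C^{-1}\delta(y)^{-(n+\alpha)}$ there. Since $f\ge0$,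
$$m(y):=\delta(y)^{-(n+\alpha)}\int_{|z-y|<c_0\delta(y)}f\,dV_\alpha\le C\tilde f(y)\longrightarrow0 .$$
Put $c_1=c_0/(1+2c_0)$. If $|z'-z|<c_1\delta(z)$, then $\delta(z')\ge(1-2c_1)\delta(z)$, so $|z'-z|<c_0\delta(z')$; also $\delta(z)\asymp\delta(z')$. For harmonic $u$ the function $|u|^2$ is subharmonic, so $|u(z)|^2\le C\delta(z)^{-n}\int_{|z'-z|<c_1\delta(z)}|u|^2dV$. Integrating this against $f\,dV_\alpha$ and using Fubini,
$$\langle T_fu,u\rangle=\int f|u|^2dV_\alpha\le C\int|u(z')|^2m(z')\,dV_\alpha(z') .$$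
If $u_j\to0$ weakly, then $u_j\to0$ locally uniformly and $m\to0$ at the boundary ($m$ is bounded), so the right side tends to $0$. Thus $\|T_f^{1/2}u_j\|^2=\langle T_fu_j,u_j\rangle\to0$, so $T_f^{1/2}$ is compact, and so is $T_f$.

**A symbol of modulus one.** This argument stops at the words "since $f\ge0$". For general $f$ one would like local averages of $|f|$ to tend to zero, but this is not necessary for compactness. Take $f(x)=e^{i/\delta(x)}$, so $|f|=1$. In (4) put $1-\rho=s/k$: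
$$k^\beta\,\mathrm B(k+\tfrac n2,\beta)\,\lambda_k=\int_0^k\big(1-\tfrac sk\big)^{k+\frac n2-1}s^\alpha e^{ik/s}\,ds .$$
Here $(1-\frac sk)^{k+\frac n2-1}\le e^{-s}$ (as $n\ge2$) and it tends to $e^{-s}$. So by dominated convergence the right side is $\int_0^\infty e^{-s}s^\alpha e^{ik/s}ds+o(1)$, and this tends to $0$ by the Riemann–Lebesgue lemma in the variable $1/s$. Since $k^\beta\mathrm B(k+\frac n2,\beta)\to\Gamma(\beta)$, we get $\lambda_k\to0$: $T_f$ is compact, by cancellation alone. Any proof of Theorem 1 must see cancellation in $f$.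

## 3. What the diagonal of a kernel remembers

The operator $T_f$ is encoded in its matrix coefficients
$$F(x,y)=\langle T_fR_y,R_x\rangle=\int_Bf\,R_xR_y\,dV_\alpha .$$
Section 5 will show that $T_f$ is compact as soon as $\langle T_fk_y,k_x\rangle\to0$ at the boundary for $x,y$ at bounded hyperbolic distance. The hypothesis $\tilde f\to0$ is this statement for $x=y$ only. So the natural attempt is to pass from the diagonal to its neighborhood.

If $F$ were holomorphic in $x$ and conjugate-holomorphic in $y$, the diagonal would determine everything: $F(x,y)=\sum a_{ij}x^i\bar y^j$ (multi-indices) and $F(x,x)=0$ near $0$ force all $a_{ij}=0$. In our setting $F$ is only harmonic in $x$ and in $y$ separately, and then the attempt breaks down: $x_1y_2-x_2y_1$ is harmonic in each variable and vanishes for $x=y$. It comes from a bounded operator of rank two, $Su=\langle u,x_2\rangle x_1-\langle u,x_1\rangle x_2$, since $\langle SR_y,R_x\rangle=(SR_y)(x)=y_2x_1-y_1x_2$.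 So $S\ne0$ has zero Berezin transform. Theorem 4 in Section 11 is sharper: for every $(n,\alpha)$ some commutator $T_fT_g-T_gT_f$ has identically zero Berezin transform and is not compact. No argument that uses only boundedness, or membership in the algebra generated by Toeplitz operators, can succeed.

What must be used is that $T_f$ comes from a multiplication. For an operator $S$ the map $S\mapsto\tilde S$ is not injective, but $f\mapsto\tilde f$ has a chance, since $\tilde f$ is an integral of the function $f$ against positive kernels. The proof makes this quantitative at the boundary: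

1. Near-diagonal decay of $\langle T_fk_y,k_x\rangle$ implies compactness (Section 5, with kernel estimates from Section 4).
2. Dilate $f$ around points that approach the sphere. Weak-$*$ limits $g$ of the dilates live on a half-space $H$, the kernel $R$ turns into an explicit kernel $R_0$ on $H$, and $\tilde f\to0$ turns into $\int_H g(z)R_0(z,w)^2(2z_n)^\alpha dz=0$ for all $w\in H$ (Section 6).
3. This last condition forces $g=0$ (Section 7). So all matrix coefficients at bounded distance tend to $0$ (Section 8).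

## 4. Hyperbolic distance and the size of the kernel

For $x\in\mathbb R^n$ and $y\in B$ put
$$[x,y]=(1-2x\cdot y+|x|^2|y|^2)^{1/2},\qquad [x,y]^2=|x-y|^2+\delta(x)\delta(y).\tag{5}$$
Then $[x,y]\ge|1-|x||y||$; for $x,y\in B$ also $[x,y]\ge|x-y|$ and $[x,y]\le2$; and $[x,x]=\delta(x)$. For $n=2$ in complex notation $[x,y]=|1-x\bar y|$. If $y\ne0$ and $y^*=y/|y|^2$, then $[x,y]=|y||x-y^*|$, so $x\mapsto[x,y]$ has Lipschitz constant $|y|$ (trivially also for $y=0$).

Let $\operatorname{dist}$ be the hyperbolic metric of $B$, given by $\sinh^2(\frac12\operatorname{dist}(x,y))=|x-y|^2/(\delta(x)\delta(y))$. By (5),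
$$[x,y]^2=\delta(x)\delta(y)\cosh^2\big(\tfrac12\operatorname{dist}(x,y)\big).\tag{6}$$
For example, $\operatorname{dist}(0,y)=\log\frac{1+|y|}{1-|y|}$. Closed hyperbolic balls are compact subsets of $B$. Put
$$\Lambda(x,y)=[x,y]^{-(n+\alpha)} .$$

The series (2) hides the size of $R$, so we first sum it. A textbook fact is the extended Poisson kernel: for $x,y\in B$,
$$P(x,y)=\sum_kZ_k(x,y)=\frac{1-|x|^2|y|^2}{[x,y]^n}.$$
Fix an integer $N>\beta$ and let $\mathcal D_N=\prod_{j=0}^{N-1}(x\cdot\nabla_x+\frac n2+j)$. Since $x\cdot\nabla_x$ multiplies $\mathcal H_k$ by $k$, $\mathcal D_NZ_k=\frac{\Gamma(k+n/2+N)}{\Gamma(k+n/2)}Z_k$. The Beta integral gives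
$$\frac{\Gamma(k+\frac n2+\beta)}{\Gamma(k+\frac n2+N)}=\frac1{\Gamma(N-\beta)}\int_0^1\rho^{k+\frac n2+\beta-1}(1-\rho)^{N-\beta-1}d\rho .$$
Insert both in (2) and use $\rho^k(\mathcal D_NZ_k)(x,y)=(\mathcal D_NZ_k)(\rho x,y)$. All sums converge absolutely, so
$$R(x,y)=\frac2{A\,\Gamma(\beta)\Gamma(N-\beta)}\int_0^1\rho^{\frac n2+\beta-1}(1-\rho)^{N-\beta-1}(\mathcal D_NP)(\rho x,y)\,d\rho .\tag{7}$$

Recall two textbook tools. Cauchy estimates: if $u$ is harmonic and $|u|\le m$ on a ball of center $x$ and radius $t$, then $|\partial^\gamma u(x)|\le C_\gamma mt^{-|\gamma|}$. Schur's test: if $K\ge0$ is a symmetric kernel and $w>0$ satisfies $\int K(x,y)w(y)dV_\alpha(y)\le c\,w(x)$, then the integral operator with kernel $K$ has norm at most $c$ on $L^2(V_\alpha)$.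

**Lemma 1.** Let $x,y\in B$.

(a) $|\mathcal D_NP(x,y)|\le C[x,y]^{-(n-1+N)}$; $[\rho x,y]\ge\frac14([x,y]+1-\rho)$ for $0\le\rho\le1$; and $|R(x,y)|\le C\Lambda(x,y)$.

(b) If $a>-1$ and $b>a$, then $\int_B\delta(y)^a[x,y]^{-(n+b)}dV(y)\le C_{a,b}\,\delta(x)^{a-b}$.

(c) For $r\ge0$ let $A_r$ be the integral operator on $L^2(V_\alpha)$ with kernel $\Lambda(x,y)1_{\operatorname{dist}(x,y)\ge r}$. Then $\|A_0\|<\infty$ and $\|A_r\|\to0$ as $r\to\infty$.

**Proof of (a): pointwise bounds.** If $y=0$, then $P=1$, $\mathcal D_NP$ is constant and $[x,y]=1$. Let $y\ne0$. The formula for $P(\cdot,y)$ defines a real-analytic function on the connected set $\mathbb R^n\setminus\{y^*\}$ which is harmonic near $0$, so it is harmonic on all of $\mathbb R^n\setminus\{y^*\}$. Let $|x'-x|\le[x,y]/2$. By the Lipschitz property $[x',y]\ge[x,y]/2$; also $|x'|\le|x|+1\le2$, so $1+|x'||y|\le3$ and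
$$|1-|x'|^2|y|^2|\le3\,|1-|x'||y||\le3[x',y].$$
Hence $|P(x',y)|\le3[x',y]^{1-n}\le C[x,y]^{-(n-1)}$, and Cauchy estimates on the ball of radius $[x,y]/2$ give $|\partial_x^\gamma P(x,y)|\le C[x,y]^{-(n-1)-|\gamma|}$. The operator $\mathcal D_N$ has order $N$ and coefficients bounded on $B$, and $[x,y]\le2$, so lower-order terms are also bounded by $C[x,y]^{-(n-1+N)}$. This is the first claim.

For the second, $[\rho x,y]\ge1-\rho|x||y|\ge1-\rho$, and $[x,y]\le[\rho x,y]+|y||x-\rho x|\le[\rho x,y]+(1-\rho)\le2[\rho x,y]$. Averaging the two lower bounds $1-\rho$ and $\frac12[x,y]$ gives the claim.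

For the third, insert both in (7). Since $\frac n2+\beta-1>0$, the factor $\rho^{\frac n2+\beta-1}$ is at most $1$, and with $1-\rho=[x,y]s$
$$|R(x,y)|\le C\int_0^1\frac{(1-\rho)^{N-\beta-1}}{([x,y]+1-\rho)^{n-1+N}}d\rho\le C[x,y]^{-(n-1+\beta)}\int_0^\infty\frac{s^{N-\beta-1}}{(1+s)^{n-1+N}}ds .$$
The last integral converges, at $0$ because $N>\beta$ and at $\infty$ because the integrand is $O(s^{-n-\beta})$. Finally $n-1+\beta=n+\alpha$.

**Proof of (b): integrals of powers of $[x,y]$.** Let $h=1-|x|$. Since $[x,y]\ge1-|x||y|\ge h$, the sets $S_k=\{y\in B:2^{k-1}h\le[x,y]<2^kh\}$, $k\ge1$, cover $B$. Fix $k$ and $t=2^kh$. On $S_k$ we have $|x-y|<t$ and $1-|y|\le[x,y]<t$. Claim: $\int_{S_k}\delta^adV\le Ct^{n+a}$. If $t\ge\frac14$, the left side is at most $\int_B\delta^adV<\infty$, and $t^{n+a}$ is bounded below since $n+a>0$. If $t<\frac14$, then $h\le t/2<\frac18$, so $|x|\ge\frac34$, and $y\ne0$ with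
$$\Big|\frac y{|y|}-\frac x{|x|}\Big|\le\frac{2|x-y|}{|x|}\le3t .$$
A spherical cap of radius $3t$ has measure at most $Ct^{n-1}$, so polar coordinates give the bound $Ct^{n-1}\int_{1-t}^1(1-\rho^2)^ad\rho\le Ct^{n+a}$. Summing,
$$\int_B\delta(y)^a[x,y]^{-(n+b)}dV(y)\le C\sum_{k\ge1}(2^kh)^{n+a}(2^{k-1}h)^{-(n+b)}=C_b\,h^{a-b}\sum_{k\ge1}2^{k(a-b)}\le C_{a,b}\,h^{a-b},$$
and $h\le\delta(x)\le2h$.

**Proof of (c): Schur's test, and a gain far from the diagonal.** Use the weight $w=\delta^{-\gamma}$ with $\gamma=\beta/2$. Part (b) with $a=\alpha-\gamma=\frac{\alpha-1}2>-1$ and $b=\alpha$ gives $\int\Lambda(x,y)\delta(y)^{-\gamma}dV_\alpha(y)\le C\delta(x)^{-\gamma}$, so $A_0$ is bounded. Now let $\tau=\beta/4$. If $\operatorname{dist}(x,y)\ge r$, then by (6) $1\le\big(\cosh^{-2}(\frac r2)[x,y]^2\delta(x)^{-1}\delta(y)^{-1}\big)^\tau$. Hence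
$$\int\Lambda(x,y)1_{\operatorname{dist}\ge r}\,\delta(y)^{-\gamma}dV_\alpha(y)\le(\cosh\tfrac r2)^{-2\tau}\delta(x)^{-\tau}\int_B[x,y]^{-(n+\alpha-2\tau)}\delta(y)^{\alpha-\tau-\gamma}dV(y).$$
Apply (b) with $a=\alpha-\frac34\beta=-1+\frac\beta4>-1$ and $b=\alpha-2\tau$, where $b-a=\gamma-\tau=\frac\beta4>0$. The right side is at most $C(\cosh\frac r2)^{-2\tau}\delta(x)^{-\tau-(\gamma-\tau)}=C(\cosh\frac r2)^{-2\tau}\delta(x)^{-\gamma}$. So $\|A_r\|\le C(\cosh\frac r2)^{-\beta/2}\to0$. $\square$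

## 5. Near-diagonal decay gives compactness

**Proposition 1.** Let $f\in L^\infty(B)$, and for $r>0$, $0<s<1$ put
$$\eta_r(s)=\sup\{|\langle T_fk_y,k_x\rangle|:\ \operatorname{dist}(x,y)\le r,\ |x|\ge s\}.$$
Then for every $r>0$, with $C$ depending only on $n,\alpha$ and $C_r$ only on $n,\alpha,r$,
$$\|T_f\|_e\le C\|f\|_\infty\|A_{r/2}\|+C_r\lim_{s\to1}\eta_r(s).\tag{8}$$
In particular, if $\eta_r(s)\to0$ as $s\to1^-$ for each $r$, then $T_f$ is compact.

**Step 1: $T_fP_\alpha$ as an integral operator.** For $u\in L^2(V_\alpha)$, Lemma 1(a) gives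
$$\iint|R(x,z)||R(z,y)||u(y)|\,dV_\alpha(y)dV_\alpha(z)\le C(A_0A_0|u|)(x)<\infty\quad\text{for a.e. }x,$$
since $A_0$ is bounded. By Fubini $T_fP_\alpha$ has the kernel
$$K(x,y)=\int f(z)R(x,z)R(z,y)\,dV_\alpha(z)=\langle T_fR_y,R_x\rangle ,$$
which is continuous on $B\times B$ because $y\mapsto R_y$ is norm continuous.

**Step 2: three pieces.** Write $K=K_1+K_2+K_3$ with
$$K_1=K1_{\operatorname{dist}(x,y)>r},\qquad K_2=K1_{\operatorname{dist}(x,y)\le r,\,|x|<s},\qquad K_3=K1_{\operatorname{dist}(x,y)\le r,\,|x|\ge s}.$$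

*The far piece.* If $\operatorname{dist}(x,y)>r$, then for every $z$ either $\operatorname{dist}(x,z)\ge\frac r2$ or $\operatorname{dist}(z,y)\ge\frac r2$. So $|K_1|$ is at most $C\|f\|_\infty$ times the kernel of $A_{r/2}A_0+A_0A_{r/2}$, and the operator has norm at most $C\|f\|_\infty\|A_0\|\|A_{r/2}\|$.

*The compact piece.* $K_2$ is supported in a compact subset of $B\times B$ and bounded, so it gives a Hilbert–Schmidt operator.

*The near-diagonal piece.* By (3) and the definition of $\eta_r$, then by (6),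
$$|K_3(x,y)|\le C\eta_r(s)\,(\delta(x)\delta(y))^{-(n+\alpha)/2}\,1_{\operatorname{dist}\le r}\le C\eta_r(s)\cosh^{n+\alpha}(\tfrac r2)\,\Lambda(x,y),$$
so its operator norm is at most $C\cosh^{n+\alpha}(\frac r2)\,\eta_r(s)\,\|A_0\|$.

**Step 3: conclusion.** Restrict to $b^{2,\alpha}(B)$, compose with $P_\alpha$, and let $s\to1$ ($\eta_r$ is nonincreasing in $s$). This is (8). If the limit in (8) is zero for each $r$, let $r\to\infty$ and use $\|A_{r/2}\|\to0$. $\square$

## 6. Dilating the ball to a half-space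

Put $d=n-1$, so that $n+\alpha=d+\beta$. Let $e=(0,\dots,0,1)$ and $H=\{z=(z',z_n)\in\mathbb R^d\times\mathbb R:z_n>0\}$; for $w\in H$ let $\bar w=(w',-w_n)$. For $0<\varepsilon<1$ put
$$\rho_\varepsilon(z)=2z_n-\varepsilon|z|^2,\qquad D_\varepsilon=\{\rho_\varepsilon>0\}=\{z:|e-\varepsilon z|<1\}\subset H .$$
As $\varepsilon\downarrow0$, $D_\varepsilon$ increases to $H$ and $\rho_\varepsilon\to2z_n$ locally uniformly. With $x=e-\varepsilon z$ and $y=e-\varepsilon w$, direct expansion and (5) give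
$$\delta(x)=\varepsilon\rho_\varepsilon(z),\qquad[x,y]^2=\varepsilon^2\big(|z-w|^2+\rho_\varepsilon(z)\rho_\varepsilon(w)\big),\qquad dV_\alpha(x)=\varepsilon^{n+\alpha}\rho_\varepsilon(z)^\alpha dz .\tag{9}$$
Since $|z-w|^2+4z_nw_n=|z-\bar w|^2$, we have $[x,y]/\varepsilon\to|z-\bar w|$. Put $R^\varepsilon(z,w)=\varepsilon^{n+\alpha}R(e-\varepsilon z,e-\varepsilon w)$ for $z,w\in D_\varepsilon$, and for $z,w\in H$
$$R_0(z,w)=\kappa\int_{\mathbb R^d}e^{i\xi\cdot(z'-w')}e^{-|\xi|(z_n+w_n)}|\xi|^\beta d\xi,\qquad\kappa=\frac2{(2\pi)^d\,\Gamma(\beta)} .\tag{10}$$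
Example: for $n=2$, $\alpha=0$, with $x=z_1-w_1$ and $\tau=z_2+w_2$, $R_0=\frac2\pi\operatorname{Re}(\tau-ix)^{-2}=\frac2\pi\,\frac{\tau^2-x^2}{(\tau^2+x^2)^2}$.

For $f\in L^\infty(B)$ and $U\in O(n)$ the dilates of $f$ are $f_{\varepsilon,U}(z)=f(U(e-\varepsilon z))1_{D_\varepsilon}(z)$ on $H$. Two examples. For $f=\delta^{i\tau}$ with $\tau>0$, $f_{\varepsilon,U}=(\varepsilon\rho_\varepsilon)^{i\tau}1_{D_\varepsilon}$, so along $\varepsilon_j=e^{-2\pi j/\tau}$ (where $\varepsilon_j^{i\tau}=1$) the dilates converge pointwise and boundedly, hence weak-$*$, to $(2z_n)^{i\tau}$. For $f=e^{i/\delta}$, $\frac1{\varepsilon\rho_\varepsilon(z)}=\frac1{2\varepsilon z_n}+\frac{|z|^2}{4z_n^2}+O(\varepsilon)$ locally uniformly on $H$, so by the Riemann–Lebesgue lemma in $1/z_n$ the dilates tend to $0$ weak-$*$ in $L^\infty(H)$ as $\varepsilon\to0$, although $|f|=1$.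

**Lemma 2.** Let $\varepsilon_j\to0$ and $w_j\to w$ in $H$.

(a) If $z_j\to z$ in $H$, then $R^{\varepsilon_j}(z_j,w_j)\to R_0(z,w)$; so $R_0$ is real. Moreover $|R_0(z,w)|\le C|z-\bar w|^{-(n+\alpha)}$.

(b) $\int_HR_0(z,w)^2(2z_n)^\alpha dz=R_0(w,w)>0$.

(c) $1_{D_{\varepsilon_j}}R^{\varepsilon_j}(\cdot,w_j)\,\rho_{\varepsilon_j}^{\alpha/2}\to R_0(\cdot,w)(2z_n)^{\alpha/2}$ in $L^2(H,dz)$.

**Proof of (a): pass to the limit in (7).** From $1-|x|^2|y|^2=\delta(x)+\delta(y)-\delta(x)\delta(y)$ and (9),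
$$p_\varepsilon(z,w):=\varepsilon^{n-1}P(e-\varepsilon z,e-\varepsilon w)=\frac{\rho_\varepsilon(z)+\rho_\varepsilon(w)-\varepsilon\rho_\varepsilon(z)\rho_\varepsilon(w)}{\big(|z-w|^2+\rho_\varepsilon(z)\rho_\varepsilon(w)\big)^{n/2}}\longrightarrow p(z,w):=\frac{2(z_n+w_n)}{|z-\bar w|^n}$$
locally uniformly on $H\times H$. All these functions are harmonic in $z$, so Cauchy estimates for $p_\varepsilon-p$, uniform for $w$ in compact sets, show that all $z$-derivatives converge locally uniformly on $H\times H$. Since $\nabla_x=-\varepsilon^{-1}\nabla_z$, we have $\varepsilon x\cdot\nabla_x=-\partial_{z_n}+\varepsilon z\cdot\nabla_z$. Multiplying each of the $N$ factors of $\mathcal D_N$ by $\varepsilon$ we get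
$$\varepsilon^{n-1+N}(\mathcal D_NP)(e-\varepsilon z,e-\varepsilon w)\to(-\partial_{z_n})^Np(z,w)\quad\text{locally uniformly on }H\times H .$$
Put $x_j=e-\varepsilon_jz_j$, $y_j=e-\varepsilon_jw_j$ and substitute $\rho=1-\varepsilon_js$ in (7). The powers of $\varepsilon_j$ combine to $n+\alpha+(N-\beta-1)+1=n-1+N$, so
$$R^{\varepsilon_j}(z_j,w_j)=\frac2{A\Gamma(\beta)\Gamma(N-\beta)}\int_0^{1/\varepsilon_j}(1-\varepsilon_js)^{\frac n2+\beta-1}s^{N-\beta-1}\;\varepsilon_j^{n-1+N}(\mathcal D_NP)\big((1-\varepsilon_js)x_j,y_j\big)\,ds .$$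
Because $(1-\varepsilon s)(e-\varepsilon z)=e-\varepsilon(z+se-\varepsilon sz)$, for fixed $s$ the last factor, with its power of $\varepsilon_j$, tends to $((-\partial_n)^Np)(z+se,w)$. By Lemma 1(a) it is at most $C(s+[x_j,y_j]/\varepsilon_j)^{-(n-1+N)}$, and $[x_j,y_j]/\varepsilon_j\to|z-\bar w|>0$. So for large $j$ the integrand is dominated by $Cs^{N-\beta-1}(s+c)^{-(n-1+N)}$ with $c>0$, which is integrable. Hence
$$R^{\varepsilon_j}(z_j,w_j)\to\frac2{A\Gamma(\beta)\Gamma(N-\beta)}\int_0^\infty s^{N-\beta-1}\big((-\partial_n)^Np\big)(z+se,w)\,ds .$$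
The function $2t(|x'|^2+t^2)^{-n/2}$ on $\mathbb R^d$ is $A$ times the Poisson kernel of the half-space, whose Fourier transform is $e^{-|\xi|t}$; thus
$$p(z,w)=A(2\pi)^{-d}\int e^{i\xi\cdot(z'-w')}e^{-|\xi|(z_n+w_n)}d\xi .$$
The operator $(-\partial_n)^N$ inserts $|\xi|^N$, and $\int_0^\infty s^{N-\beta-1}e^{-|\xi|s}ds=\Gamma(N-\beta)|\xi|^{\beta-N}$. By Fubini the limit is $\frac2{(2\pi)^d\Gamma(\beta)}\int e^{i\xi\cdot(z'-w')}e^{-|\xi|(z_n+w_n)}|\xi|^\beta d\xi=R_0(z,w)$. Finally $|R^\varepsilon(z,w)|\le C\varepsilon^{n+\alpha}[x,y]^{-(n+\alpha)}$ by Lemma 1(a), and $\varepsilon\to0$ gives the bound on $R_0$.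

**Proof of (b): the norm of the limit kernel.** By Plancherel in $z'$, $\int R_0(z,w)^2dz'=\kappa^2(2\pi)^d\int e^{-2|\xi|(z_n+w_n)}|\xi|^{2\beta}d\xi$. Since $\int_0^\infty(2t)^\alpha e^{-2|\xi|t}dt=\frac12\Gamma(\beta)|\xi|^{-\beta}$, the integral in (b) equals $\kappa^2(2\pi)^d\frac{\Gamma(\beta)}2\int|\xi|^\beta e^{-2|\xi|w_n}d\xi$. As $\kappa(2\pi)^d\Gamma(\beta)/2=1$, this is $R_0(w,w)$, and it is positive.

**Proof of (c): pointwise convergence plus convergence of norms.** Let $F_j$ and $F$ be the two functions. By (a), $F_j\to F$ pointwise on $H$. With $y_j=e-\varepsilon_jw_j$, (9) gives $\|F_j\|^2=\varepsilon_j^{n+\alpha}\int R(x,y_j)^2dV_\alpha(x)=\varepsilon_j^{n+\alpha}R(y_j,y_j)=R^{\varepsilon_j}(w_j,w_j)\to R_0(w,w)=\|F\|^2$. Fatou's lemma for $2|F_j|^2+2|F|^2-|F_j-F|^2\ge0$ gives $4\|F\|^2\le4\|F\|^2-\limsup\|F_j-F\|^2$. $\square$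

## 7. The half-space Berezin transform is injective

Put $M=2(n+\alpha)=2(d+\beta)$ and $\ell=d+2\beta=M-d$.

**Lemma 3.** Let $\nu$ be a complex Radon measure on $H$ with
$$\sup_{a\in\mathbb R^d}\int_H(1+|z-(a,0)|)^{-M}d|\nu|(z)<\infty .\tag{11}$$
If $\int_HR_0(z,w)^2d\nu(z)=0$ for all $w\in H$, then $\nu=0$. In particular this applies to $d\nu=g(z)(2z_n)^\alpha dz$ with $g\in L^\infty(H)$.

The last claim means that such $\nu$ satisfy (11). As $M>d$, $\int_{\mathbb R^d}(1+|z-(a,0)|)^{-M}dz'\le C(1+z_n)^{d-M}$, and $\int_0^\infty(1+t)^{d-M}t^\alpha dt<\infty$ because $\alpha>-1$ and $d-M+\alpha=-d-\beta-1<-1$.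

We use one tool repeatedly.

**Laplace uniqueness (LU).** If $m$ is a finite complex Borel measure on $[0,\infty)$ and $\int e^{-\lambda t}dm(t)=0$ for all $\lambda>0$, then $m=0$. Indeed the span of $\{e^{-\lambda t}\}_{\lambda>0}$ is a subalgebra of $C_0([0,\infty))$ that is closed under conjugation, separates points and vanishes nowhere, so it is dense by Stone–Weierstrass.

**The squared kernel in Fourier variables.** This prepares the whole proof. Write $R_0(z,w)^2=Q(z'-w',z_n+w_n)$. By Lemma 2(a), $|Q(x',\tau)|\le C(|x'|+\tau)^{-M}$. Squaring (10) gives $Q(x',\tau)=\int e^{i\zeta\cdot x'}\hat Q(\zeta,\tau)d\zeta$ with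
$$\hat Q(\zeta,\tau)=\kappa^2\int_{\mathbb R^d}e^{-(|\xi|+|\zeta-\xi|)\tau}|\xi|^\beta|\zeta-\xi|^\beta d\xi .$$
Both $Q(\cdot,\tau)$ and $\hat Q(\cdot,\tau)$ are continuous and integrable, so $\int Q(x',\tau)e^{-i\zeta\cdot x'}dx'=(2\pi)^d\hat Q(\zeta,\tau)$ for every $\zeta$. Substituting $|\zeta|\xi$ for $\xi$ and rotating, for $\zeta\ne0$
$$\hat Q(\zeta,\tau)=|\zeta|^\ell q(|\zeta|\tau),\qquad q(\varsigma)=\int_{[1,\infty)}e^{-p\varsigma}\,dN(p),\tag{12}$$
where, for a fixed unit vector $\mathbf u$, $N$ is the image of $\kappa^2|\xi|^\beta|\mathbf u-\xi|^\beta d\xi$ under the continuous map $\xi\mapsto|\xi|+|\mathbf u-\xi|$ of $\mathbb R^d$ onto $[1,\infty)$. The density is positive almost everywhere, so every nonempty open subset of $(1,\infty)$ has positive $N$-measure. Also $q(\varsigma)<\infty$ for $\varsigma>0$. Example: for $n=2$, $\alpha=0$ ($d=\beta=1$, $\kappa=1/\pi$), the interval $0\le\xi\le1$ goes to the point $p=1$ and the two outer rays go to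 $(1,\infty)$, so $\pi^2dN=\frac16\,\delta_{\{1\}}+\frac14(p^2-1)\,1_{p>1}\,dp$, where $\delta_{\{1\}}$ is the unit mass at $1$.

**One frequency.** To see why injectivity holds, take $d\nu=e^{i\zeta_0\cdot z'}b(z_n)dz$ with $\zeta_0\ne0$ and $b\in C_c(0,\infty)$. With $w=(w',s)$ the condition reads
$$0=(2\pi)^de^{i\zeta_0\cdot w'}|\zeta_0|^\ell\int_0^\infty q(|\zeta_0|(t+s))b(t)dt,\quad\text{i.e.}\quad\int_{[1,\infty)}e^{-p|\zeta_0|s}L(p|\zeta_0|)\,dN(p)=0\quad(s>0),$$
where $L(\lambda)=\int_0^\infty e^{-\lambda t}b(t)dt$. By (LU) $L(p|\zeta_0|)=0$ for $N$-almost all $p$, so $L(\lambda)=0$ for $\lambda\ge|\zeta_0|$ by continuity, and (LU) applied to $e^{-|\zeta_0|t}b(t)dt$ gives $b=0$. Two Laplace transforms are inverted, one in $p$ and one in $z_n$. A general $\nu$ is not finite, so its Fourier–Laplace transform at a single $\zeta$ need not exist; we test against $\varphi\in C_c^\infty(\mathbb R^d\setminus0)$. Frequency zero needs a separate argument (Step 3).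

**Step 1: invert the Laplace transform in $p$.** Let $\varphi\in C_c^\infty(\mathbb R^d\setminus0)$, $|\zeta|\ge c>0$ on $\operatorname{supp}\varphi$, and
$$u_p(z)=\int\varphi(\zeta)e^{i\zeta\cdot z'-p|\zeta|z_n}d\zeta .$$
The $\zeta$-derivatives of $e^{-p|\zeta|z_n}$ are polynomials in $pz_n$, with coefficients smooth and bounded on $\operatorname{supp}\varphi$, times $e^{-p|\zeta|z_n}$, and $(pz_n)^ie^{-cpz_n}\le C_ie^{-cpz_n/2}$. Integrating by parts in $\zeta$,
$$|u_p(z)|\le C_L(1+|z'|)^{-L}e^{-cz_n/2}\qquad(p\ge1,\ L\in\mathbb N).\tag{13}$$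
Since $1+|z|\le(1+|z'|)(1+z_n)$, for $L\ge M$ the right side is at most $C(1+|z|)^{-M}$. By (11) with $a=0$ and dominated convergence, $h(p)=\int u_pd\nu$ is bounded and continuous on $[1,\infty)$. We claim that $h\equiv0$.

Let $\chi\in C_c^\infty(0,\infty)$ and
$$\varrho(w',s)=\int\varphi(\zeta)|\zeta|^{1-\ell}\chi(|\zeta|s)e^{i\zeta\cdot w'}d\zeta .$$
This vanishes unless $s\in[s_0,s_1]$ for some $0<s_0<s_1$, and $|\varrho|\le C_L(1+|w'|)^{-L}$. We integrate the hypothesis at $w=(w',s)$ against $\varrho$. To justify Fubini, put $X=|z'-w'|+z_n+s_0$. For $s\ge s_0$, $|Q(z'-w',z_n+s)|\le CX^{-M}$. Since $X\ge s_0$, $1+|w'|\le(1+|w'|)X/s_0$, and $|z'-w'|+z_n\le X$, so $1+|z|\le1+|w'|+|z'-w'|+z_n\le C(1+|w'|)X$. Hence $X^{-M}\le C(1+|w'|)^M(1+|z|)^{-M}$, and taking $L>M+d$,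
$$\int_H|\varrho(w',s)||Q(z'-w',z_n+s)|\,dw'ds\le C(1+|z|)^{-M}.$$
By (11), Fubini and the hypothesis,
$$0=\int_H\Big[\int_H\varrho(w',s)Q(z'-w',z_n+s)\,dw'ds\Big]d\nu(z).$$
Compute the bracket. For fixed $s$, insert the definition of $\varrho$ and integrate in $w'$ first: $\int e^{i\zeta\cdot w'}Q(z'-w',\tau)dw'=(2\pi)^de^{i\zeta\cdot z'}\hat Q(\zeta,\tau)$. With (12) the bracket is
$$(2\pi)^d\int\varphi(\zeta)e^{i\zeta\cdot z'}\int_0^\infty|\zeta|\chi(|\zeta|s)\,q(|\zeta|(z_n+s))\,ds\,d\zeta=(2\pi)^d\int_{[1,\infty)}\Big(\int_0^\infty\chi(\varsigma)e^{-p\varsigma}d\varsigma\Big)u_p(z)\,dN(p),$$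
by $\varsigma=|\zeta|s$ and the integral formula for $q$; everything converges absolutely since $\int|\chi|q\,d\varsigma<\infty$. The bound (13) is uniform in $p\ge1$, so we may integrate against $\nu$ inside:
$$\int_0^\infty\chi(\varsigma)\Big(\int_{[1,\infty)}e^{-p\varsigma}h(p)\,dN(p)\Big)d\varsigma=0\qquad\text{for all }\chi .$$
The inner integral is continuous in $\varsigma>0$, so it vanishes for all $\varsigma>0$. By (LU) for the finite measure $e^{-p}h(p)dN(p)$, $h=0$ $N$-almost everywhere. The open set $\{p>1:h(p)\ne0\}$ has $N$-measure zero, so it is empty, and $h(1)=0$ by continuity. Thus $h\equiv0$ on $[1,\infty)$.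

**Step 2: invert the Laplace transform in $z_n$.** Step 1 controls the exponents $\lambda=p|\zeta|$, which are tied to $\zeta$; we now free $\lambda$ from $\zeta$. For $\Phi\in C_c^\infty((\mathbb R^d\setminus0)\times(1,\infty))$ put
$$E(\Phi)=\int_H\Big[\iint\Phi(\zeta,p)e^{i\zeta\cdot z'-p|\zeta|z_n}d\zeta\,dp\Big]d\nu(z).$$
Integrating by parts in $\zeta$ as for (13), the bracket is at most $C\|\Phi\|_{C^L}(1+|z|)^{-M}$ with $C,L$ depending only on a compact set that contains $\operatorname{supp}\Phi$. So $E$ is a distribution. By Fubini and Step 1, $E(\varphi\otimes\theta)=\int\theta(p)h(p)dp=0$ for all $\varphi\in C_c^\infty(\mathbb R^d\setminus0)$ and $\theta\in C_c^\infty(1,\infty)$. A distribution on a product of open sets that vanishes on all tensor products of test functions is zero; so $E=0$.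

Let $\varphi\in C_c^\infty(\mathbb R^d\setminus0)$, $\varphi\not\equiv0$, $\Lambda_0=\max_{\operatorname{supp}\varphi}|\zeta|>0$, $\theta\in C_c^\infty(\Lambda_0,\infty)$, and $\Phi(\zeta,p)=\varphi(\zeta)|\zeta|\theta(p|\zeta|)$. On $\operatorname{supp}\Phi$ we have $|\zeta|\le\Lambda_0$ and $p|\zeta|\ge\min\operatorname{supp}\theta>\Lambda_0$, so $p$ is bounded below by a number larger than $1$; it is bounded above since $|\zeta|$ is bounded below. So $\Phi$ is admissible. Substitute $\lambda=p|\zeta|$ and write $\check\varphi(z')=\int\varphi(\zeta)e^{i\zeta\cdot z'}d\zeta$: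
$$0=E(\Phi)=\int\theta(\lambda)\int_H\check\varphi(z')e^{-\lambda z_n}d\nu(z)\,d\lambda .$$
Fubini applies because $|\check\varphi(z')|e^{-\Lambda_0z_n}\le C(1+|z|)^{-M}$, and the inner integral is continuous for $\lambda\ge\Lambda_0$. As $\theta$ is arbitrary, $\int_H\check\varphi(z')e^{-\lambda z_n}d\nu=0$ for all $\lambda>\Lambda_0$. Apply (LU) to the image of the finite measure $\check\varphi(z')e^{-(\Lambda_0+1)z_n}d\nu$ under $z\mapsto z_n$: this image is zero. Integrating $b(t)e^{(\Lambda_0+1)t}$ against it,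
$$\int_H\check\varphi(z')b(z_n)\,d\nu(z)=0\qquad\text{for all }b\in C_c(0,\infty),\ \varphi\in C_c^\infty(\mathbb R^d\setminus0).\tag{14}$$

**Step 3: only the zero frequency is left, and it vanishes too.** For $b\in C_c(0,\infty)$ define $\nu_b$ on $\mathbb R^d$ by $\int\psi\,d\nu_b=\int\psi(z')b(z_n)d\nu(z)$. On $\operatorname{supp}b$ the variable $z_n$ is bounded, so (11) gives $\sup_a|\nu_b|(\{|z'-a|<1\})<\infty$; thus $\nu_b$ is a tempered distribution. By (14) its Fourier transform is supported in $\{0\}$, so $\nu_b=p_b\,dz'$ with a polynomial $p_b$. Convolve with $\psi_1\in C_c^\infty(\{|x'|<1\})$, $\int\psi_1=1$: the result is bounded, and it is a polynomial with the same leading homogeneous part as $p_b$. So $p_b$ is a constant $c(b)$.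

Fix $\psi_0\in C_c^\infty(\mathbb R^d)$ with $\int\psi_0=1$. Then $c(b)=\int\psi_0(z')b(z_n)d\nu=\int b\,d\omega$, where $\omega$ is the image of $\psi_0(z')d\nu$ under $z\mapsto z_n$; it is a complex Radon measure on $(0,\infty)$, since $\operatorname{supp}\psi_0\times K$ is compact in $H$ for compact $K\subset(0,\infty)$. Hence $\int\psi(z')b(z_n)d\nu=\int\psi\,dz'\int b\,d\omega$ for all $\psi\in C_c^\infty(\mathbb R^d)$, $b\in C_c(0,\infty)$. That is, $\nu=dz'\otimes\omega$ and $|\nu|=dz'\otimes|\omega|$. Now (11) and integration in $z'$ yield $\int(1+t)^{-\ell}d|\omega|(t)<\infty$, as $M-d=\ell$.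

Since $\int|Q(x',t+s)|dx'\le C(t+s)^{d-M}\le C_s(1+t)^{-\ell}$, Fubini and the hypothesis give $\int\hat Q(0,t+s)\,d\omega(t)=0$ for all $s>0$. Here $\hat Q(0,\tau)=\kappa^2\int e^{-2|\xi|\tau}|\xi|^{2\beta}d\xi=c_1\tau^{-\ell}$ with $c_1>0$. So $\int(t+s)^{-\ell}d\omega(t)=0$ for all $s>0$. Let $F(\lambda)=\int e^{-\lambda t}d\omega(t)$, absolutely convergent and continuous for $\lambda>0$. Insert $\tau^{-\ell}=\Gamma(\ell)^{-1}\int_0^\infty\lambda^{\ell-1}e^{-\lambda\tau}d\lambda$; Fubini applies because $\int(t+s)^{-\ell}d|\omega|(t)<\infty$, and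
$$\int_0^\infty\lambda^{\ell-1}e^{-\lambda s}F(\lambda)\,d\lambda=0\qquad(s>0),$$
with absolute convergence. By (LU) for the finite measure $\lambda^{\ell-1}e^{-\lambda}F(\lambda)d\lambda$, $F=0$ almost everywhere, hence everywhere on $(0,\infty)$ by continuity. By (LU) for the finite measure $e^{-t}d\omega$, $\omega=0$. So $\nu=0$. $\square$

## 8. From vanishing dilates to Theorem 1

The implication from compactness to $\tilde f\to0$ was proved in Section 1. For the converse we need the scaling of matrix coefficients. For $v,w\in D_\varepsilon$, $x=U(e-\varepsilon v)$, $y=U(e-\varepsilon w)$, substitute $U(e-\varepsilon z)$ for the integration variable in $\langle T_fR_y,R_x\rangle=\int fR_yR_x\,dV_\alpha$. By rotation invariance of $R$ and (9),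
$$\varepsilon^{n+\alpha}\langle T_fR_y,R_x\rangle=\int_{D_\varepsilon}f_{\varepsilon,U}(z)\,R^\varepsilon(z,v)R^\varepsilon(z,w)\,\rho_\varepsilon(z)^\alpha dz .\tag{15}$$

**Step A: if $\tilde f\to0$ at the boundary, then $f_{\varepsilon_j,U_j}\to0$ weak-$*$ in $L^\infty(H)$ whenever $\varepsilon_j\to0$, $U_j\in O(n)$.** The sequence is bounded and $L^1(H)$ is separable, so it suffices to show that every weak-$*$ limit $g$ of a subsequence is $0$. Fix $w\in H$ and put $y_j=U_j(e-\varepsilon_jw)$; then $|y_j|\to1$. Since $\langle T_fR_{y_j},R_{y_j}\rangle=\tilde f(y_j)R(y_j,y_j)$, (15) and Lemma 2(a) give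
$$\int f_{\varepsilon_j,U_j}1_{D_{\varepsilon_j}}R^{\varepsilon_j}(z,w)^2\rho_{\varepsilon_j}^\alpha dz=\tilde f(y_j)\,R^{\varepsilon_j}(w,w)\longrightarrow0 .$$
By Lemma 2(c), $1_{D_{\varepsilon_j}}R^{\varepsilon_j}(\cdot,w)^2\rho_{\varepsilon_j}^\alpha\to R_0(\cdot,w)^2(2z_n)^\alpha$ in $L^1(H)$. Pairing norm convergence in $L^1$ with weak-$*$ convergence, the left side tends along the subsequence to $\int gR_0(z,w)^2(2z_n)^\alpha dz$. This vanishes for every $w\in H$, so $g=0$ by Lemma 3.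

**Step B: if the conclusion of Step A holds, then $\eta_r(s)\to0$ as $s\to1^-$ for each $r>0$.** Otherwise there are $\eta>0$ and $x_j,y_j$ with $\operatorname{dist}(x_j,y_j)\le r$, $|x_j|\to1$, $|\langle T_fk_{y_j},k_{x_j}\rangle|\ge\eta$. Let $\varepsilon_j=1-|x_j|$, choose $U_j\in O(n)$ with $x_j=U_j(e-\varepsilon_je)$, and write $y_j=U_j(e-\varepsilon_jw_j)$ with $w_j\in D_{\varepsilon_j}$.

First, the $w_j$ stay in a compact subset of $H$. Let $S=\sinh^2(r/2)$ and let $w_{j,n}$ be the last coordinate of $w_j$. By the definition of $\operatorname{dist}$ and (9),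
$$|e-w_j|^2\le S\rho_{\varepsilon_j}(e)\rho_{\varepsilon_j}(w_j)\le4Sw_{j,n},\quad\text{i.e.}\quad1+|w_j|^2\le(2+4S)w_{j,n}.$$
So $w_{j,n}\ge(2+4S)^{-1}$, and $|w_j|^2\le(2+4S)|w_j|$ gives $|w_j|\le2+4S$. Pass to a subsequence with $w_j\to w\in H$.

By Lemma 2(c) the functions $1_{D_{\varepsilon_j}}R^{\varepsilon_j}(\cdot,e)R^{\varepsilon_j}(\cdot,w_j)\rho_{\varepsilon_j}^\alpha$ converge in $L^1(H)$, as products of two $L^2$-convergent sequences. By (15) and weak-$*$ convergence, $\varepsilon_j^{n+\alpha}\langle T_fR_{y_j},R_{x_j}\rangle\to0$. But by Lemma 2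
$$\varepsilon_j^{n+\alpha}\|R_{x_j}\|\|R_{y_j}\|=\big(R^{\varepsilon_j}(e,e)R^{\varepsilon_j}(w_j,w_j)\big)^{1/2}\to\big(R_0(e,e)R_0(w,w)\big)^{1/2}>0 .$$
Dividing, $\langle T_fk_{y_j},k_{x_j}\rangle\to0$, a contradiction.

**Step C: conclusion.** If $\tilde f\to0$ at the boundary, Steps A and B give $\eta_r(s)\to0$ for each $r$, and Proposition 1 shows that $T_f$ is compact. This proves Theorem 1. $\square$

## 9. Equivalent conditions, independence of the weight, and a uniform version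

The proof passed through a condition on $f$ in which the weight does not appear. Recording this gives more.

**Theorem 2.** Let $f\in L^\infty(B)$ and $\alpha>-1$. The following are equivalent:

1. $T_f$ is compact on $b^{2,\alpha}(B)$;
2. $\tilde f\to0$ at $\partial B$;
3. $\|T_fk_y\|\to0$ as $|y|\to1$;
4. $f_{\varepsilon_j,U_j}\to0$ weak-$*$ in $L^\infty(H)$ for all $\varepsilon_j\to0$, $U_j\in O(n)$.

Since condition 4 does not involve $\alpha$, compactness of $T_f$ on $b^{2,\alpha}(B)$ for one $\alpha>-1$ implies it for all $\alpha>-1$. Moreover, for every $\eta>0$ there is $\vartheta=\vartheta(\eta,n,\alpha)>0$ such that $\|f\|_\infty\le1$ and $\limsup_{|y|\to1}|\tilde f(y)|\le\vartheta$ imply $\|T_f\|_e\le\eta$.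

**Proof of the equivalences.** Condition 1 implies 3 because $k_y\to0$ weakly; 3 implies 2 by Cauchy–Schwarz; 2 implies 4 by Step A; 4 implies 1 by Step B and Proposition 1.

**Proof of the uniform statement: run Steps A and B with a varying symbol.** With $C$ as in (8), fix $r$ with $C\|A_{r/2}\|\le\eta/2$. If the statement fails, there are $f_i$ with $\|f_i\|_\infty\le1$, $\limsup_{|y|\to1}|\tilde f_i(y)|\le1/i$ and $\|T_{f_i}\|_e>\eta$. By (8), and because $\eta_r$ is nonincreasing, the function $\eta_r$ formed for $f_i$ satisfies $\eta_r(s)\ge\eta':=\eta/(2C_r)$ for all $s<1$. Choose $t_i\in(0,1)$ with $|\tilde f_i|\le2/i$ on $\{|y|>1-t_i\}$. Then choose $x_i,y_i$ with $\operatorname{dist}(x_i,y_i)\le r$, $\varepsilon_i:=1-|x_i|\le t_i/i$ and $|\langle T_{f_i}k_{y_i},k_{x_i}\rangle|\ge\eta'/2$, and let $U_i\in O(n)$ satisfy $x_i=U_i(e-\varepsilon_ie)$. For fixed $w\in H$ and $i>|w|$ we have $|e-\varepsilon_iw|\ge1-t_i|w|/i>1-t_i$, and $w\in D_{\varepsilon_i}$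 for large $i$; so $|\tilde f_i(U_i(e-\varepsilon_iw))|\le2/i\to0$. The argument of Step A, applied to the bounded sequence $(f_i)_{\varepsilon_i,U_i}$, shows that it tends to $0$ weak-$*$. The argument of Step B then gives $\langle T_{f_i}k_{y_i},k_{x_i}\rangle\to0$ along a subsequence, a contradiction. $\square$

## 10. Carleson-measure symbols

Lemma 3 was stated for measures, and this allows measures as symbols. Let $E(x)=\{z\in B:\operatorname{dist}(x,z)<1\}$.

**Definition 6.** Let $\mu$ be a complex Borel measure on $B$ with $\|\mu\|_*=\sup_x|\mu|(E(x))\,\delta(x)^{-(n+\alpha)}<\infty$. Define $T_\mu$ by $\langle T_\mu u,v\rangle=\int u\bar v\,d\mu$, and $\tilde\mu(y)=\int|k_y|^2d\mu$.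

For $\mu=fV_\alpha$ with $f\in L^\infty(B)$ these are $T_f$ and $\tilde f$. Another example, using $\delta(z)\le8\delta(\tilde z)$ for $\operatorname{dist}(z,\tilde z)<1$ (proved in Step 1 below): let $x_j\in B$ have mutual distances at least $2$, and let $\mu$ have mass $\delta(x_j)^{n+\alpha}$ at $x_j$. Each $E(x)$ contains at most one $x_j$, so $\|\mu\|_*\le8^{n+\alpha}$. The measure is finite because the $E(x_j)$ are disjoint and $V_\alpha(E(x_j))\asymp\delta(x_j)^{n+\alpha}$, also by Step 1.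

**Theorem 3.** $T_\mu$ is bounded on $b^{2,\alpha}(B)$, and $T_\mu$ is compact if and only if $\tilde\mu(y)\to0$ as $|y|\to1^-$.

**Step 1: local estimates replace $|\mu|$ by $V_\alpha$.** Let $\operatorname{dist}(z,\tilde z)<1$. As $\delta(z)\le2(1-|z|)\le2[z,\tilde z]$, (6) and $\cosh^2\frac12<2$ give $\delta(z)^2\le8\delta(z)\delta(\tilde z)$, so $\delta(z)\le8\delta(\tilde z)$. Also $\Lambda(x,z)\le C\Lambda(x,\tilde z)$, because by (6) $\Lambda(x,z)=(\delta(x)\delta(z))^{-(n+\alpha)/2}\cosh^{-(n+\alpha)}(\frac12\operatorname{dist}(x,z))$ and $\cosh(\frac12\operatorname{dist}(x,\cdot))$ changes by at most a factor $e^{1/2}$. If $|z-\tilde z|\le\delta(z)/4$, then $\delta(\tilde z)\ge\delta(z)/2$ and $\sinh^2(\frac12\operatorname{dist}(z,\tilde z))\le\frac18<\sinh^2\frac12$; so $E(z)$ contains the Euclidean ball of center $z$ and radius $\delta(z)/4$. On $E(z)$, $|z-\tilde z|^2\le8\sinh^2(\frac12)\delta(z)^2$. Hence $V_\alpha(E(z))\asymp\delta(z)^{n+\alpha}$.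

Let $F$ be either $|u|^2$ with $u$ harmonic, which is subharmonic, or a Borel function $F\ge0$ with $F(z)\le C_0F(\tilde z)$ whenever $\operatorname{dist}(z,\tilde z)<1$, for example $\Lambda(x,\cdot)\Lambda(\cdot,y)$. In both cases $F(z)\le C\delta(z)^{-(n+\alpha)}\int_{E(z)}F\,dV_\alpha$: in the first case by the sub-mean value property on the ball of radius $\delta(z)/4$ and $\delta\asymp\delta(z)$ on $E(z)$, in the second by averaging. Integrate over a Borel set $G$ against $|\mu|$ and use Fubini; the inner integral is $\int_{G\cap E(\tilde z)}\delta(z)^{-(n+\alpha)}d|\mu|(z)\le C\|\mu\|_*$. So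
$$\int_GF\,d|\mu|\le C\|\mu\|_*\int_{G^1}F\,dV_\alpha,\qquad G^1=\{\tilde z:\operatorname{dist}(\tilde z,z)<1\text{ for some }z\in G\}.\tag{16}$$
By (16) with $G=B$ and Cauchy–Schwarz, $|\int u\bar v\,d\mu|\le C\|\mu\|_*\|u\|\|v\|$, so $T_\mu$ is bounded. If $T_\mu$ is compact, then $\tilde\mu\to0$ since $k_y\to0$ weakly. From now on assume $\tilde\mu\to0$.

**Step 2: near-diagonal decay again suffices.** For $u\in L^2(V_\alpha)$, $(T_\mu P_\alpha u)(x)=\int P_\alpha u(z)R(x,z)d\mu(z)$. By (16), $\iint\Lambda(x,z)\Lambda(z,y)|u(y)|dV_\alpha(y)d|\mu|(z)\le C\|\mu\|_*(A_0A_0|u|)(x)<\infty$ for a.e. $x$. So $T_\mu P_\alpha$ has the kernel $K(x,y)=\int R(x,z)R(z,y)d\mu(z)=\langle T_\mu R_y,R_x\rangle$, which is continuous by norm continuity of $y\mapsto R_y$. Split $K$ as in Proposition 1, with $r>2$. For $K_1$ apply (16) with $F=\Lambda(x,\cdot)\Lambda(\cdot,y)$ and $G=\{z:\operatorname{dist}(x,z)\ge\frac r2\}$, for which $G^1\subset\{\tilde z:\operatorname{dist}(x,\tilde z)\ge\frac r2-1\}$,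 and similarly with $y$. Thus $|K_1|$ is at most $C\|\mu\|_*$ times the kernel of $A_{r/2-1}A_0+A_0A_{r/2-1}$. The pieces $K_2$ and $K_3$ are treated as before, with $\eta_r$ formed for $T_\mu$. So it remains to prove that $\eta_r(s)\to0$ as $s\to1$ for each $r$. Suppose this fails, and take $x_j,y_j,\varepsilon_j,U_j$ and $w_j\to w$ as in Step B.

**Step 3: dilated measures have a vague limit.** Let $\nu_j$ be the measure on $D_{\varepsilon_j}$ given by
$$\int\psi\,d\nu_j=\varepsilon_j^{-(n+\alpha)}\int\psi\big(\varepsilon_j^{-1}(e-U_j^{-1}x)\big)\,d\mu(x).$$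
Then, for $x=U_j(e-\varepsilon_jv)$ and $y=U_j(e-\varepsilon_jv^\circ)$ with $v,v^\circ\in D_{\varepsilon_j}$,
$$\varepsilon_j^{n+\alpha}\langle T_\mu R_y,R_x\rangle=\int R^{\varepsilon_j}(z,v)R^{\varepsilon_j}(z,v^\circ)\,d\nu_j(z).\tag{17}$$
Transport $\operatorname{dist}$ to $\operatorname{dist}_\varepsilon$ on $D_\varepsilon$: $\sinh^2(\frac12\operatorname{dist}_\varepsilon(z,\tilde z))=|z-\tilde z|^2/(\rho_\varepsilon(z)\rho_\varepsilon(\tilde z))$. Then (16) holds for $|\nu_j|$ and $\rho_{\varepsilon_j}^\alpha dz$ in place of $|\mu|$ and $dV_\alpha$, with constants independent of $j$, since both sides scale by $\varepsilon_j^{-(n+\alpha)}$. If $\operatorname{dist}_\varepsilon(z,\tilde z)<1$, then by Step 1 $\rho_\varepsilon(z)\le8\rho_\varepsilon(\tilde z)$, and $|z-\tilde z|\le(8\sinh^2\frac12)^{1/2}\rho_\varepsilon(\tilde z)\le2\rho_\varepsilon(\tilde z)\le4\tilde z_n$; the same holds with $z,\tilde z$ interchanged.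

Let $\mathcal K\subset H$ be compact. For small $\varepsilon$, $\rho_\varepsilon\ge m>0$ on $\mathcal K$. Points $\tilde z$ with $\operatorname{dist}_\varepsilon(z,\tilde z)<1$ for some $z\in\mathcal K$ satisfy $2\tilde z_n\ge\rho_\varepsilon(\tilde z)\ge m/8$ and $|z-\tilde z|\le4z_n$. So they all lie in one compact set $\mathcal K^1\subset H$, chosen to contain $\mathcal K$, on which $\rho_\varepsilon\to2z_n$ uniformly. By (16) with $F=1$, $|\nu_j|(\mathcal K)\le C_{\mathcal K}$ for large $j$. Hence a subsequence converges vaguely on $H$ to a complex Radon measure $\nu$.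

**Step 4: $\nu$ satisfies (11).** Let $\psi_a(z)=(1+|z-(a,0)|)^{-M}$. If $\operatorname{dist}_\varepsilon(z,\tilde z)<1$, then $|z-\tilde z|\le4\tilde z_n\le4|\tilde z-(a,0)|$, so $1+|z-(a,0)|\le5(1+|\tilde z-(a,0)|)$ and $\psi_a(\tilde z)\le5^M\psi_a(z)$, and vice versa. Let $\theta\in C_c(H)$, $0\le\theta\le1$, $\mathcal K=\operatorname{supp}\theta$. Vague lower semicontinuity of the total variation and (16) give
$$\int\theta\psi_a\,d|\nu|\le\liminf_j\int\theta\psi_a\,d|\nu_j|\le C\lim_j\int_{\mathcal K^1}\psi_a\rho_{\varepsilon_j}^\alpha dz\le C\int_H\psi_a(2z_n)^\alpha dz,$$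
where $C$ may depend on $\|\mu\|_*$; the last integral is finite and independent of $a$ and $\theta$, as computed after Lemma 3.

**Step 5: if $v_j\to v$ and $w_j\to w$ in $H$, then $\int R^{\varepsilon_j}(z,v_j)R^{\varepsilon_j}(z,w_j)d\nu_j\to\int R_0(z,v)R_0(z,w)d\nu$.** Let $\mathcal K\subset H$ be compact and $\theta\in C_c(H)$, $0\le\theta\le1$, $\theta=1$ on $\mathcal K^1$. On $\operatorname{supp}\theta$ the integrands converge uniformly to a continuous limit, because Lemma 2(a) holds for arbitrary convergent $z_j$. So the integrals against $\theta\nu_j$ converge to the integral against $\theta\nu$. If $z\notin\mathcal K^1$, then for large $j$ no $\tilde z\in\mathcal K$ has $\operatorname{dist}_{\varepsilon_j}(z,\tilde z)<1$. So (16) for the harmonic function $R^{\varepsilon_j}(\cdot,w_j)$ and Lemma 2(c) give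
$$\limsup_j\int(1-\theta)R^{\varepsilon_j}(z,w_j)^2d|\nu_j|\le C\int_{H\setminus\mathcal K}R_0(z,w)^2(2z_n)^\alpha dz,$$
which is small for large $\mathcal K$ by Lemma 2(b); the same holds for $v_j$. The tail for $\nu$ is small because $R_0(z,w)^2\le C_w(1+|z|)^{-M}$ and (11) holds. Conclude by Cauchy–Schwarz.

**Step 6: contradiction.** Take $v_j=w_j$ equal to a fixed point $v\in H$ and $y_j=U_j(e-\varepsilon_jv)$ in (17). The left side is $\tilde\mu(y_j)R^{\varepsilon_j}(v,v)\to0$, so Step 5 gives $\int R_0(z,v)^2d\nu=0$ for all $v\in H$, and $\nu=0$ by Lemma 3. Now take $v_j=e$ and the original $w_j$: Step 5 and (17) give $\varepsilon_j^{n+\alpha}\langle T_\mu R_{y_j},R_{x_j}\rangle\to0$ for the original $x_j,y_j$, while $\varepsilon_j^{n+\alpha}\|R_{x_j}\|\|R_{y_j}\|$ has a positive limit as in Step B. This contradicts $|\langle T_\mu k_{y_j},k_{x_j}\rangle|\ge\eta$. $\square$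

## 11. A noncompact commutator with zero Berezin transform

The obstruction announced in Section 3 is real inside the algebra generated by Toeplitz operators.

**Theorem 4.** For every $n\ge2$ and $\alpha>-1$ there are $f,g\in L^\infty(B)$ such that $S=T_fT_g-T_gT_f$ satisfies $\langle Sk_y,k_y\rangle=0$ for all $y\in B$, but $S$ is not compact on $b^{2,\alpha}(B)$.

**Step 1: every commutator of Toeplitz operators has zero Berezin transform.** Let $\mathcal B(u,v)=\int uv\,dV_\alpha$, a symmetric bilinear form. For $u,v\in b^{2,\alpha}(B)$ also $\bar v\in b^{2,\alpha}(B)$, so $\mathcal B(T_fu,v)=\langle P_\alpha(fu),\bar v\rangle=\int fuv\,dV_\alpha=\mathcal B(u,T_fv)$. Hence $\mathcal B(Su,v)=-\mathcal B(u,Sv)$, and $u=v$ gives $\mathcal B(Su,u)=0$. Since $R_y$ is real, $\langle SR_y,R_y\rangle=\mathcal B(SR_y,R_y)=0$. This holds for any $f,g\in L^\infty(B)$.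

**Step 2: a radial $f$ whose eigenvalues at degrees $k$ and $2k$ stay apart.** Let $f(x)=\delta(x)^{i\tau}$, $\tau=\pi/\ln2$. By (4), $T_fu=\lambda_ku$ on $\mathcal H_k$ with
$$\lambda_k=\frac{\mathrm B(k+\frac n2,\beta+i\tau)}{\mathrm B(k+\frac n2,\beta)}=\frac{\Gamma(\beta+i\tau)}{\Gamma(\beta)}\cdot\frac{\Gamma(k+\frac n2+\beta)}{\Gamma(k+\frac n2+\beta+i\tau)}=c\,(k^{-i\tau}+o(1)),\qquad c=\frac{\Gamma(\beta+i\tau)}{\Gamma(\beta)}\ne0 .$$
Since $2^{-i\tau}=e^{-i\pi}=-1$, $|\lambda_{2k}-\lambda_k|\to2|c|$.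

**Step 3: a symbol $g$ that moves degree $k_j$ to degree $2k_j$.** Let $\zeta=x_1+ix_2$ and $k_j=4^j$, $j\ge1$. Put $g=(\zeta/|\zeta|)^{k_j}$ on the shell $\{1/k_j<1-|x|^2<2/k_j\}$ and $g=0$ elsewhere. The shells are disjoint and $|g|\le1$. Put $u_j=\zeta^{k_j}/\|\zeta^{k_j}\|\in\mathcal H_{k_j}$ and $v_j=\zeta^{2k_j}/\|\zeta^{2k_j}\|\in\mathcal H_{2k_j}$. In $\langle T_gu_j,v_j\rangle=\int gu_j\bar v_j\,dV_\alpha$ the $i$-th shell contributes an integrand with phase $(\zeta/|\zeta|)^{k_i-k_j}$; by rotation in the $(x_1,x_2)$-plane only $i=j$ contributes.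

Let $m(s)=\int|\zeta|^sd\sigma$. Computing $\int_{\mathbb R^n}|\zeta|^se^{-|x|^2}dx$ in polar coordinates, and as a product, gives $\frac A2\Gamma(\frac{s+n}2)m(s)=\pi^{n/2}\Gamma(\frac s2+1)$. So $m(s)=\Gamma(\frac n2)\Gamma(\frac s2+1)/\Gamma(\frac s2+\frac n2)\asymp s^{1-n/2}$ for $s\ge1$. With $k=k_j$ and (1),
$$\langle T_gu_j,v_j\rangle=\frac{A\,m(3k)\int_{1/k<1-r^2<2/k}r^{3k+n-1}(1-r^2)^\alpha dr}{\frac A2\big(\mathrm B(k+\frac n2,\beta)\,\mathrm B(2k+\frac n2,\beta)\,m(2k)\,m(4k)\big)^{1/2}} .$$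
On the shell $r^{3k+n-1}\ge(1-\frac2k)^{(3k+n-1)/2}\ge c''>0$ for $k\ge4$. With $t=1-r^2$, $dr=dt/(2r)$ in absolute value, which is at least $dt/2$; so the radial integral is at least $\frac{c''}2\int_{1/k}^{2/k}t^\alpha dt=c'''k^{-\beta}$. In the denominator $\mathrm B(k+\frac n2,\beta)\asymp\mathrm B(2k+\frac n2,\beta)\asymp k^{-\beta}$, and $m(3k)/(m(2k)m(4k))^{1/2}$ is bounded below. So $\langle T_gu_j,v_j\rangle\ge c'>0$ for all $j$.

**Step 4: $S$ is not compact.** We have $T_f^*v_j=T_{\bar f}v_j=\overline{\lambda_{2k_j}}\,v_j$, so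
$$\langle Su_j,v_j\rangle=\langle T_gu_j,T_f^*v_j\rangle-\langle T_gT_fu_j,v_j\rangle=(\lambda_{2k_j}-\lambda_{k_j})\langle T_gu_j,v_j\rangle,$$
which is bounded away from $0$ for large $j$ by Steps 2 and 3. But $(u_j)$ is orthonormal, so $u_j\to0$ weakly, while $\|v_j\|=1$. If $S$ were compact, $\langle Su_j,v_j\rangle$ would tend to $0$. So $S$ is not compact. $\square$
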